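# Singular points of an affine plane curve and a weighted Euler number

## 1. A weighted Euler number on the plane

Let $C=\{f=0\}\subset\mathbb C^2$ be an irreducible curve. We begin by giving a weight to every point of the plane.

**Definition (ADE points).** A singular point $P$ of $C$ is *of ADE type* if the surface germ $z^2=f$ over $P$ is a Du Val singularity, that is, isomorphic to $\mathbb C^2/G_P$ with $G_P\subset SL_2(\mathbb C)$ finite. In suitable local coordinates $f$ is then one of
$$A_n:\ y^2-x^{n+1},\quad D_n:\ y(x^2+y^{n-2}),\quad E_6:\ x^3+y^4,\quad E_7:\ x(x^2+y^3),\quad E_8:\ x^3+y^5 ,$$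
and $|G_P|=n+1,\ 4(n-2),\ 24,\ 48,\ 120$ respectively. All other singular points of $C$ are called *bad*, and for them we put $1/|G_P|:=0$.

A node is $A_1$, with $|G_P|=2$. An ordinary cusp $y^2=x^3$ is $A_2$, with $|G_P|=3$. An ordinary fourfold point is bad.

**Definition (weights).** A point of $\mathbb C^2$ has weight $1$ if it is off $C$, weight $\frac12$ if it is a smooth point of $C$, weight $\frac1{2|G_P|}$ if it is an ADE point $P$ of $C$, and weight $0$ if it is a bad point. For a constructible set $Z\subset\mathbb C^2$ let $w(Z)$ be the sum of (weight) $\times$ (topological Euler number) over the pieces of $Z$ on which the weight is constant. Since the Euler number $e$ of complex algebraic varieties is additive, $w$ is additive.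

We compute $w(\mathbb C^2)$. Let $g$ be the genus of $C$, let $q_\infty+1$ be the number of places of $C$ at infinity, and let $q=\sum_P(q_P-1)$, where $q_P$ is the number of branches at the singular point $P$. Put
$$r=2g+q+q_\infty .$$
The normalization of $C$ is a compact curve of genus $g$ minus $q_\infty+1$ points, and passing from it to $C$ glues $q_P$ points to one point at each $P$. Hence
$$e(C)=\bigl(2-2g-(q_\infty+1)\bigr)-q=1-r,\qquad e(\mathbb C^2\setminus C)=1-(1-r)=r .$$
If $C$ has $s$ singular points, then
$$w(\mathbb C^2)=r+\tfrac12(1-r-s)+\sum_{P\ \mathrm{ADE}}\frac1{2|G_P|}=\tfrac12\Bigl[r+1-\sum_P\Bigl(1-\frac1{|G_P|}\Bigr)\Bigr],\tag{1}$$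
the last sum being over all singular points.

What is this number for? It turns an inequality $w(\mathbb C^2)\ge0$ into a bound on $s$. Let $s'$ be the number of unibranch singular points and $b=s-s'$. The unibranch ADE types are $A_{2k}$, $E_6$, $E_8$, so
$$1-\frac1{|G_P|}\ge\frac23\ \text{ if } P \text{ is unibranch},\qquad 1-\frac1{|G_P|}\ge\frac12\ \text{ always.}\tag{2}$$
So $w(\mathbb C^2)\ge0$ would give $\frac23s'+\frac12b\le r+1$, that is, $3s+s'\le6r+6$. Each singular point counted by $b$ contributes at least $1$ to $q$, so
$$b\le q\le r,\tag{3}$$
and $s'=s-b\ge s-r$ would give $4s\le7r+6$. Since $\frac{7r+6}4<2r+2$, this would prove $s\le2r+1$, which is exactly what we want.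

The tool that produces such inequalities is the orbifold Bogomolov–Miyaoka–Yau inequality, and $w$ is an orbifold Euler number in its sense. The inequality needs a nefness hypothesis, and most of the lecture deals with its failure.

## 2. The bound $s\le 2r+1$ and the curves one can compute

Let $k$ be an algebraically closed field of characteristic zero and $f\in k[X,Y]$ a nonconstant irreducible polynomial. A *branch* or *place* of $f$ at a point is a point of the normalization (of the projective closure) lying over it. Let $g$ be the genus, $P_1,\dots,P_s$ the singular points at finite distance, $q_i$ the number of branches at $P_i$, labeled so that $q_i=1$ for $i\le s'$ and $q_i>1$ for $s'<i\le s$. Put $q=\sum_{s'<i\le s}(q_i-1)$, let $q_\infty+1$ be the number of branches at infinity, and let $r=2g+q+q_\infty$ be the *rank* of $f$. (For $k=\mathbb C$, $r$ is the rank of $H_1$ of the curve.) The inequality $s\le2r+1$ is the Lin–Zaidenberg Conjecture, stated in "Uniqueness of Plane Embeddings of Special Curves". We prove it.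

**Theorem 1.** For every such $f$, $s\le2r+1$.

**Theorem 2.** For every such $f$, $3s+s'\le6r+6$. Hence $s\le\frac{7r+6}4$.

**Reduction to $\mathbb C$.** The polynomial $f$ is defined over an algebraically closed subfield $k_0\subset k$ of finite transcendence degree over $\mathbb Q$, and $k_0$ embeds in $\mathbb C$. Irreducibility and $g,s,s',q_i,q_\infty$ do not change under extensions of algebraically closed fields. So from now on $k=\mathbb C$. If $s=0$ both theorems are trivial, so from now on $s\ge1$.

Now some curves that can be computed by hand.

**Example 1.** Let $C$ be $Y^n=X^m$ with $n,m>1$ coprime. It is the bijective image of $t\mapsto(t^n,t^m)$, so $g=q=q_\infty=0$, $r=0$, and $s=s'=1$. For the cusp, $w(\mathbb C^2)=\frac12(1-\frac23)=\frac16$. When the origin is bad, $w(\mathbb C^2)=0$.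

**Example 2.** The nodal cubic $y^2=x^2(x+1)$ has $g=0$, one node, and one place at infinity (the line at infinity meets it three times in one smooth point). So $r=1$, $s=1$, and $w(\mathbb C^2)=\frac12(2-\frac12)=\frac34$.

**Example 3.** Let $C$ be $y^2=\prod_{i}(x-a_i)^{e_i}$, with distinct $a_i$, all $e_i\ge1$ and not all even. Let $o\ge1$ be the number of odd $e_i$ and $v$ the number of even ones. The normalization at finite distance is $w^2=\prod_{e_i\text{ odd}}(x-a_i)$. If $o$ is odd, then $2g=o-1$ and $q_\infty=0$. If $o$ is even, then $2g=o-2$ and $q_\infty=1$. In both cases $2g+q_\infty=o-1$. Each even $e_i$ gives a point with two branches, so $q=v$ and $r=o-1+v$. Singular points are the $(a_i,0)$ with $e_i\ge2$, so $s\le o+v=r+1$.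

**Example 4 (equality for $r=1$).** Take $x=2t+t^{-2}$, $y=2t^{-1}+t^2$, $t\in k^*$. The projective map $t\mapsto[t^2:2t^3+1:t^4+2t]$ has degree $4$. It is birational onto its image, because $[k(t):k(x,y)]$ divides $4$ and also divides $[k(t):k(x)]=3$. So the image is a rational quartic, with total $\delta$-invariant $3$. The derivatives $\dot x=2-2t^{-3}$ and $\dot y=2t-2t^{-2}$ both vanish at the three points with $t^3=1$; there $t^{-2}=t$ and $t^{-1}=t^2$, so their images are the distinct points $(3t,3t^2)$. A non-immersed branch has $\delta\ge1$, and a further branch through the same point would add at least $2$. Since the total is $3$, there are exactly three singular points, each unibranch with $\delta=1$, all at finite distance. The places at infinity are $t=0,\infty$. Hence $g=q=0$, $q_\infty=1$, $r=1$, $s=s'=3=2r+1$, and $3s+s'=12=6r+6$. The three points are cusps, so $w(\mathbb C^2)=\frac12(2-3\cdot\frac23)=0$. For $r=0$ the cusp $Y^2=X^3$ also has $s=1=2r+1$.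

For $r=0$ we have $g=q=q_\infty=0$, and the theorems follow from a quoted result.

**(LZ) Lin–Zaidenberg Theorem.** If $C$ is an irreducible affine plane curve of genus zero with only one place at infinity, all of whose singularities are unibranch, and $C$ has at least one singularity at finite distance, then up to an automorphism of the plane $C$ is $Y^n-X^m=0$ with integers $n,m>1$, $\gcd(n,m)=1$.

## 3. Projecting to a line, and why the degree is an obstacle

Example 3 suggests projecting the curve to a line and counting ramification.

**Definition (variable, degree on $C$).** A *variable* is an $x\in\mathbb C[X,Y]$ such that $\mathbb C[X,Y]=\mathbb C[x,y]$ for some $y$. Its *degree on $C$* is $N=\deg_yf$, the intersection number in $\mathbb C^2$ of $C$ with $\{x=c\}$ for general $c$.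

For the cuspidal cubic $Y^2=X^3$, the variable $X$ has degree $2$, $Y$ has degree $3$, and $X+Y^2$ has degree $6$: on $X=c-Y^2$ the equation becomes $Y^2=(c-Y^2)^3$.

**Lemma 1.** Let $x$ be a variable of degree $N$ on $C$. If $N\le1$, then $s=0$. If $N\ge1$, then
$$s\le r+N-1.\tag{4}$$

**Proof.** If $N=0$, then $f\in\mathbb C[x]$ is irreducible, so $f$ is a constant times $x-c$ and $s=0$. If $N=1$, then $f=a(x)y+b(x)$ with $\gcd(a,b)=1$; at a singular point $f_y=a=0$, hence $b=0$, which is impossible.

Let $N\ge1$ and $C_c=C\cap\{x=c\}$. All but finitely many $C_c$ have $N$ points. Additivity of $e$ and $e(\mathbb C)=1$ give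
$$1-r=e(C)=N-\sum_c(N-\#C_c).$$
The polynomial $f(c,y)$ is nonzero (otherwise $f$ is a constant times $x-c$ and $N=0$) and has degree $\le N$. The set $C_c$ is the set of its roots, and each singular point of $C$ on $x=c$ is a multiple root. Therefore $N-\#C_c\ge\#(\mathrm{Sing}\,C\cap\{x=c\})$. Summing, $1-r\le N-s$. $\square$

To get $s\le2r+1$ from (4) one needs a variable of degree at most $r+2$. Here the approach stops: nothing bounds $N$ by $r$. Already for $Y^n=X^m$ we have $r+2=2$, while $X$ and $Y$ have degrees $n$ and $m$.

A second natural attempt is to use the Bogomolov–Miyaoka–Yau inequality for the open surface $\mathbb C^2\setminus C$, that is, to compactify and to put coefficient $1$ on $C$ and on everything else in the boundary. Then all points of $C$ get weight $0$, the orbifold Euler number is $e(\mathbb C^2\setminus C)=r$, and $s$ has disappeared from it. The coefficient $\frac12$ is what makes $s$ appear in (1).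

The proof combines the two. When the inequality applies, it gives $w(\mathbb C^2)\ge0$; when it does not, a variable of degree at most $3$ turns up, and Lemma 1 is enough.

**Proposition 3.** Let $k=\mathbb C$ and $s\ge1$. Either $\sum_P\bigl(1-\frac1{|G_P|}\bigr)\le r+1$ (sum over all singular points of $C$), or some variable has degree $2$ or $3$ on $C$.

**Proof of Theorem 2 from Proposition 3.** If $r=0$, (LZ) applies, $C$ is equivalent to $Y^n=X^m$, and $s=s'=1$ by Example 1, so $3s+s'=4\le6$. Let $r\ge1$. In the first alternative, (2) gives $\frac23s'+\frac12b\le r+1$, i.e. $3s+s'\le6r+6$. In the second, (4) gives $s\le r+2$, so $3s+s'\le4s\le4r+8\le6r+6$. Finally $s'=s-b\ge s-r$ by (3), so $4s\le7r+6$. $\square$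

**Proof of Theorem 1.** By Theorem 2, $s\le\frac{7r+6}4<2r+2$, and $s$ is an integer. $\square$

In particular $s=2r+1$ forces $8r+4\le7r+6$, i.e. $r\le2$; whether equality occurs for $r=2$ is not decided here. It remains to prove Proposition 3.

## 4. Pairs on surfaces: definitions and quoted theorems

**Definition (pairs and coefficients).** A *pair* $(S,\Delta)$ is a normal surface with $\Delta=\sum a_iD_i$, $0\le a_i\le1$, $K_S+\Delta$ being $\mathbb Q$-Cartier. For a birational $h:S'\to S$ with $S'$ smooth, write $h^*(K_S+\Delta)=K_{S'}+\sum d_iD_i$, where $D_i$ runs over transforms and exceptional curves; $d_i$ is the *coefficient* of $D_i$ in the log pull-back. A *log resolution* is such an $h$ for which all these curves together form an SNC (simple normal crossing) divisor.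

Blowing up a smooth point $p$ gives the exceptional curve the coefficient $\sum a_i\,\mathrm{mult}_p(D_i)-1$. For the cusp with coefficient $\frac12$, the three blow-ups give $\frac12\cdot2-1=0$, then $\frac12+0-1=-\frac12$, then $\frac12+0-\frac12-1=-1$. For an ordinary fourfold point with coefficient $\frac12$, the first blow-up gives $\frac12\cdot4-1=1$. Blowing up a node of a boundary with coefficients $1,1$ gives $1$; so for $\bar B$ the total reduced boundary upstairs, $K+\bar B$ is the pull-back of $K+B$.

**Definition (klt, lc, plt, dlt).** The pair is *lc* if all coefficients are $\le1$, *klt* if all are $<1$, *plt* if all exceptional coefficients are $<1$. It is *dlt* if there is a closed $Z\subset S$ such that $S$ is smooth and $\Delta$ is SNC off $Z$, and all exceptional divisors with center in $Z$ have coefficient $<1$.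

By the computation above, $(\mathbb C^2,\frac12C)$ is klt at a cusp and not klt at an ordinary fourfold point. An SNC pair with coefficients $\le1$ is dlt (take $Z=\emptyset$); two lines meeting transversally with coefficients $1$ are dlt but not plt. A dlt pair all of whose coefficients are $<1$ is klt, since over SNC points with coefficients $<1$ all exceptional coefficients are $<1$. Lowering coefficients on a $\mathbb Q$-factorial surface (one on which every Weil divisor is $\mathbb Q$-Cartier) lowers exceptional coefficients, so it preserves dlt; thus if $(S,\Delta)$ is $\mathbb Q$-factorial dlt, so is $(S,\lfloor\Delta\rfloor)$.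

**Definition (local orbifold group, orbifold Euler number).** A klt point of $(Y,\Delta)$, where $\Delta$ has coefficients $1-\frac1a$, has local orbifold group $\Gamma$ if near it $Y=\mathbb C^2/\Gamma$ with the quotient map ramified exactly to order $a$ over the components of coefficient $1-\frac1a$. The *orbifold Euler number* $e_{orb}(Y,\Delta)$ is the additive Euler number with weight $1$ at smooth points of $Y$ off $\Delta$; weight $1-a$ at smooth points of $Y$ lying on exactly one component of $\Delta$, smooth there and of coefficient $a$; weight $0$ at lc non-klt points; weight $\frac1{|\Gamma|}$ at a klt point with local orbifold group $\Gamma$.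

Example: let $S_3$ act on $\{u_1+u_2+u_3=0\}\cong\mathbb C^2$. The quotient is $\mathbb C^2$, with the two elementary symmetric functions as coordinates; the three mirrors map to the discriminant curve, a cusp, over which the ramification has order $2$. So for $(\mathbb C^2,\frac12\,\text{cusp})$ the group is $S_3$, and the weight is $\frac16=\frac1{2\cdot3}$, as in Section 1. In general, at an ADE point the double cover $\{z^2=f\}\to\mathbb C^2$ is the quotient by $z\mapsto-z$ and $\{z^2=f\}=\mathbb C^2/G_P$. The local orbifold group is an extension of $\mathbb Z/2$ by $G_P$, of order $2|G_P|$.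

These are the theorems that we quote.

* **(AMS)** Abhyankar–Moh, Suzuki: if $p$ is irreducible and $\{p=0\}\cong\mathbb A^1$, then $p$ is a variable.
* **(MMP)** The minimal model program for $\mathbb Q$-factorial dlt projective surfaces, absolute and relative. Each birational step contracts one irreducible curve, and $\mathbb Q$-factoriality and dlt are preserved (Kollár–Mori, 3.44). Abundance: if $K+\Delta$ is nef, it is semiample (Fujino, *Minimal model theory for log surfaces*).
* **(Conn)** (Kollár–Mori, 5.48) Let $S$ be normal, $D\ge0$, $K_S+D$ $\mathbb Q$-Cartier, $h:S'\to S$ a log resolution, $h^*(K_S+D)=K_{S'}+\sum d_iD_i$. Then $\bigcup_{d_i\ge1}D_i$ is connected in a neighborhood of every fiber of $h$; equivalently, its intersection with each fiber is connected. (The equivalence: $\mathcal O_S\to h_*\mathcal O$ of this locus is surjective; after completion the target is a local ring, hence has no nontrivial idempotents.)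
* **(BMY)** Langer, *Logarithmic orbifold Euler numbers of surfaces with applications*, Proc. LMS 86 (2003); for coefficients $1-\frac1m$, $m\le\infty$, also Kobayashi–Nakamura–Sakai and Megyesi. If $(Y,\Delta)$ is a log canonical projective surface, $K_Y+\Delta$ is nef and some positive multiple is effective, then $(K_Y+\Delta)^2\le3e_{orb}(Y,\Delta)$.
* **(PLT)** (*Flips and Abundance*, Ch. 16) If $(S,B)$ is a plt surface, $B$ reduced, $x\in B$, then analytically $(S,B)\cong(\mathbb C^2,\text{axis})/\mu_m$ at $x$, with $\mu_m$ acting freely off the origin, and $m=1$ iff $S$ is smooth at $x$. So $B$ is smooth at $x$; the different of $B$ at $x$ (the local correction term in adjunction along $B$) is $1-\frac1m$; the local class group is $\mathbb Z/m$; the exceptional curve of the minimal resolution is a chain of $\mathbb P^1$'s of determinant $m$; the transform of $B$ meets only an end component of it, transversally.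
* **(KV)** (KMM, 1-2-5) On a projective surface $Y$ with quotient singularities, if $D$ is a Weil divisor with $D-K_Y$ ample, then $H^i(\mathcal O_Y(D))=0$ for $i>0$.
* **(RR)** (Reid, Blache) On such $Y$, $\chi(\mathcal O_Y(D))=\chi(\mathcal O_Y)+\frac12D(D-K_Y)+\sum_xc_x(D)$, where $c_x(D)$ depends only on the class of $D$ in the local class group at $x$, and $c_x(D)=0$ if $D$ is Cartier at $x$.

An example for (PLT): in the weighted projective plane $\mathbb P(1,n,m)$ with $\gcd(n,m)=1$ and coordinates $x_0,y,z$, let $B=\{x_0=0\}$. The complement of $B$ is $\mathbb C^2$. Near $[0:1:0]$ the surface is $\mathbb C^2/\mu_n$ with $\zeta(x_0,z)=(\zeta x_0,\zeta^mz)$, which is free off the origin, and $B$ is the image of an axis; the order is $n$. Likewise the order at $[0:0:1]$ is $m$. Here $B^2=\frac1{nm}$ and $K\sim-(n+m+1)B$. This surface is a good model for Section 10.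

We shall often use one topological fact.

**(CF)** If $\psi:X\to Y$ is proper surjective with connected fibers and $K\subset Y$ is closed, the connected components of $\psi^{-1}(K)$ are the preimages of those of $K$. (If the preimage of a connected closed set were a disjoint union of two nonempty closed sets, each fiber would lie in one of them, and their images would be disjoint closed sets covering it.) It applies to birational morphisms onto normal surfaces, whose fibers are connected.

## 5. Adjunction with places and $\delta$-invariants

The MMP gives us curves $R$ with $(K+\Delta)R<0$. We need a lower bound for such numbers in terms of the topology of $R$.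

**Lemma 2.** Let $S$ be a $\mathbb Q$-factorial projective surface, $(S,B)$ dlt, $B$ reduced, $S$ smooth off $B$. Let $R$ be an irreducible curve, $\nu:R^\nu\to R$ its normalization, $p$ the genus of $R^\nu$.

1. If $R\not\subset B$, then $(K_S+R+B)\cdot R\ge2p-2+\#\nu^{-1}(R\cap B)+\sum_{x\in R\setminus B}2\delta_x(R)$.
2. If $R\subset B$, then $(K_S+B)\cdot R\ge2p-2+\#\nu^{-1}(R\cap(B-R))$.

**Proof.** Put $L=R+B$, $A=B$ in part 1, and $L=B$, $A=B-R$ in part 2. Take a log resolution $h:S'\to S$ of $(S,L)$ that factors through the minimal resolution, and write $h^*(K_S+L)=K_{S'}+R'+D'$, where $R'\cong R^\nu$ is the transform of $R$ and $D'$ does not contain $R'$. By adjunction on $S'$,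
$$(K_S+L)\cdot R=(K_{S'}+R'+D')\cdot R'=2p-2+\deg(D'|_{R'}).$$
For $z\in R'$ let $d_z$ be the coefficient of $D'|_{R'}$ at $z$, and $x=h(z)$. We estimate the $d_z$.

**Step 1: points over $A$ count at least $1$ each.** Let $x\in A$, and let $\mathcal N$ be the union of the components of $R'+D'$ of coefficient $\ge1$. It contains $R'$. By (Conn), $\mathcal N\cap h^{-1}(x)$ is connected. Suppose that $R'$ were the only component of $\mathcal N$ through $z$. Then $z$ would be isolated in $\mathcal N\cap h^{-1}(x)$, so this set would be $\{z\}$. But the transforms of the components of $A$ through $x$ have coefficient $1$, so they lie in $\mathcal N$; they meet $h^{-1}(x)$, hence they pass through $z$, a contradiction. So a component of $D'$ of coefficient $\ge1$ passes through $z$. By SNC it is the only component of $D'$ through $z$, and it meets $R'$ transversally. Hence $d_z\ge1$.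

**Step 2: points off $A$ in part 1.** Here $S$ is smooth at $x$ and $L=R$ near $x$. Blowing up a point of multiplicity $\mu$ on the current transform of $R$ changes $K+R$ to $K+R+(\mu-1)\mathcal E$, and the total transform of $\mathcal E$ meets $R'$ with number $\mu$. So each blow-up, infinitely near ones included, contributes $\mu(\mu-1)$, and $\sum_{z\mapsto x}d_z=\sum\mu(\mu-1)=2\delta_x(R)$.

**Step 3: points off $A$ in part 2 count at least $0$ in total.** Near $x$ we have $L=R$. On the minimal resolution $\mu:\hat S\to S$ write $\mu^*(K_S+R)=K_{\hat S}+\hat R+T$ with $T$ exceptional. For each exceptional curve $F_j$ we have $T\cdot F_j=-(K_{\hat S}+\hat R)\cdot F_j\le0$, because $K_{\hat S}\cdot F_j\ge0$ on a minimal resolution. This forces $T\ge0$: write $T=T_+-T_-$ without common components; if $T_-\ne0$, then $T\cdot T_-=T_+T_--T_-^2>0$ by negative definiteness, contradicting $T\cdot F_j\le0$. As in Step 2, $\sum_{z\mapsto x}d_z$ is the local intersection number of $T$ and $\hat R$ over $x$ plus the sum of $2\delta$ over the points of $\hat R$ over $x$. Both are $\ge0$. $\square$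

**Lemma 3.** Let $(S,\Delta)$ be a dlt surface and $x$ a point on two components of $\lfloor\Delta\rfloor$. Then $S$ is smooth and $\Delta$ is SNC at $x$; in particular exactly two components of $\Delta$ pass through $x$.

**Proof.** Otherwise $x$ lies in the set $Z$ of the definition of dlt, so every exceptional divisor over $x$ has coefficient $<1$. Take a log resolution on which the transforms of the components of $\lfloor\Delta\rfloor$ are disjoint over $x$. Near the fiber over $x$, the locus of coefficient $\ge1$ consists of these transforms only. It meets the fiber in a finite set with at least two points, which contradicts (Conn). $\square$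

## 6. The pair with boundary coefficient $1$ and curve coefficient $\frac12$

Blow up $\mathbb P^2$ at infinity until we have a smooth $X_\infty\supset\mathbb C^2$ such that $B=X_\infty\setminus\mathbb C^2$ is connected and $B\cup\bar C$ is SNC near $B$. Since $\mathrm{Pic}\,\mathbb C^2=0$, the components of $B$ generate $\mathrm{Pic}\,X_\infty$. A relation among them would give a nonconstant unit on $\mathbb C^2$, so they are a basis. We write $C$ for the transform of $C$ on every model.

**Which points are klt.** For the double cover $z^2=f$, Kollár–Mori 5.20 shows that $(\mathbb C^2,\frac12C)$ is klt at $P$ iff $z^2=f$ is klt there. A klt normal hypersurface singularity of dimension $2$ is Du Val or smooth. So the pair is klt at $P\in C$ iff $P$ is a smooth point of $C$ or an ADE point.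

At bad points the pair must be modified, and this has to be done with some care. If one blows up a smooth point $p$ of $C$ and puts coefficient $1$ on the exceptional curve $H$, the weight at $p$, which was $\frac12$, is replaced by $0$ on all of $H$. Since $(K+H+\frac12C)H=-2+\frac12<0$, an MMP may contract $H$ again, and then $e_{orb}$ increases by $\frac12$. We need $e_{orb}$ not to increase. So we extract curves over bad points only, and afterwards contract the superfluous ones.

**Construction.** Let $X_0\to X_\infty$ be a log resolution over the bad points only, with reduced exceptional divisor $E'$. The pair $(X_0,B+E'+\frac12C)$ is $\mathbb Q$-factorial dlt: it is SNC except at the ADE points, where it is klt. Run its MMP over $X_\infty$. Let $\pi:X\to X_\infty$ be the result, $E$ the image of $E'$, and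
$$\Delta=B'+\tfrac12C,\qquad B'=B+E .$$
Then $(X,\Delta)$ is $\mathbb Q$-factorial dlt and $K_X+\Delta$ is $\pi$-nef. Outside the bad points $\pi$ is an isomorphism.

**The fibers over bad points.** For $P$ bad, $E_P:=\pi^{-1}(P)$ is connected, and it is a curve. Otherwise it would be a point and $\pi$ would be an isomorphism over $P$. Then $(X_\infty,\frac12C)$ would be dlt near $P$ with no component of coefficient $1$, hence klt at $P$, which is false. So $E$ is the disjoint union of the $E_P$, it is disjoint from $B$, and
$$W_0:=X\setminus B'=\mathbb C^2\setminus\{\text{bad points}\}$$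
is smooth.

**Picard number.** $\rho(X_0)=\#B+\#E'$ (numbers of components), and each step over $X_\infty$ removes one component of $E'$ and lowers $\rho$ by $1$. So $\rho(X)=\#B'$.

**Orbifold Euler number.** Points of $B'$ are lc and not klt, of weight $0$. Points of $W_0$ have the weights of Section 1, and bad points have weight $0$ there. Hence $e_{orb}(X,\Delta)=w(W_0)=w(\mathbb C^2)$, the number in (1).

## 7. What the MMP contracts, and why $e_{orb}$ does not increase

Run the $(K+\Delta)$-MMP $X=Y_0\to Y_1\to\dots\to Y_m=Y$. Each step contracts an irreducible curve $R$ with $R^2<0$ and $(K+\Delta_i)R<0$. Let $\psi_i:X\to Y_i$ be the composite, $\Delta_i$ the image of $\Delta$, $B_i=\lfloor\Delta_i\rfloor$, $W_i=Y_i\setminus B_i$, $I_i=\psi_i(B)$. Write $\psi,\Delta_Y,B_Y,W_Y,I$ for the objects with $i=m$.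

**(I)** *$I_i$ is a connected union of curves contained in $B_i$.* The components of $B$ span $NS(X_\infty)_{\mathbb Q}$, so their intersection matrix is not negative definite. The same matrix occurs on $X$, which is isomorphic to $X_\infty$ near $B$. Curves contracted by $\psi_i$ have a negative definite matrix, so the components of $B$ are not all contracted. Thus $I_i$ is connected and contains a curve, hence is a union of curves, and these are components of $B_i$.

**Definition.** A *$G$-curve* is a contracted curve which, when contracted, is neither a component of $B_i$ nor $C$.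

**Claim.** For all $i$:

* (S) $\psi_i^{-1}(B_i)$ is the union of $B'$ and the $G$-curves contracted so far, and $W_i\cong W_0\setminus\bigcup G$. In particular $W_i\subset\mathbb C^2$ is smooth.
* (G) A $G$-curve contracted on $Y_i$ is mapped into $I_{i+1}$. It has exactly one place over $B_i$. Moreover $G\cap W_i$ is smooth, $\cong\mathbb A^1$, and $(G\cdot C)_{W_i}\le1$ (total intersection number inside $W_i$).
* (C) $C$ is not contracted.
* (e) $e_{orb}(Y_{i+1},\Delta_{i+1})\le e_{orb}(Y_i,\Delta_i)$.

**Proof.** We use induction; (S) holds for $i=0$. Assume (S) for $i$ and the other statements for earlier steps. Points of $B_i$ have weight $0$, and points of $W_i\subset\mathbb C^2$ have their weight in $(\mathbb C^2,\frac12C)$, so $e_{orb}(Y_i,\Delta_i)=w(W_i)$. Lemma 2 applies to $(Y_i,B_i)$. Let $R\subset Y_i$ be contracted to $Q\in Y_{i+1}$.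

**Step (a): $R\subset B_i$. The purpose is to show $Q\in B_{i+1}$.** If $Q\in B_{i+1}$, the preimage of $B_{i+1}$ in $Y_i$ is $B_i$, so $W_{i+1}=W_i$, (S) persists, and $e_{orb}$ is unchanged.

Suppose $Q\notin B_{i+1}$. Then $R$ meets no other component of $B_i$, so $R$ is a connected component of $B_i$. If $R$ met the connected set $I_i\subset B_i$, then $I_i\subset R$, so $I_i=R$ and $I_{i+1}=\{Q\}$, contradicting (I). So $R\cap I_i=\emptyset$. By (CF), $\psi_i^{-1}(R)$ is a connected component of $\psi_i^{-1}(B_i)=B'\cup\bigcup G$. It contains no component of $B$, since $\psi_i(B)=I_i$, and no $G$-curve, since by (G) earlier $G$-curves are mapped into $I_i$. So it consists of components of $E$, and being a connected component it equals $E_P$ for one bad $P$. Moreover $E_P$ is disjoint from all other components of $B'$ and from all $G$-curves contracted so far.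

Suppose that $\psi_i$ had contracted a component of $E_P$. The curves contracted before the first such contraction are disjoint from $E_P$, so at that moment the model is isomorphic to $X$ near $E_P$, and the component has $(K+\Delta)$-degree $\ge0$ by $\pi$-nefness. This contradicts that it was contracted. So $\psi_i$ is an isomorphism near $E_P$, $R=E_P$, and $(K+\Delta_i)R\ge0$ by $\pi$-nefness, a contradiction.

**Step (b): $R=G\not\subset B_i\cup C$. The purpose is to show (G), and that only a curve of nonnegative weight is lost.** $G\cap W_i$ is a curve in $\mathbb C^2$. Its closure in $X_\infty$ meets $B$, since $\mathbb C^2$ contains no complete curve. As $X\cong X_\infty$ near $B$, the curve $G$ meets $I_i$. Hence $Q\in I_{i+1}\subset B_{i+1}$, $W_{i+1}=W_i\setminus G$, and (S) holds for $i+1$.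

Since $G^2<0$ and $(K+\Delta_i)G+G^2=(K+B_i+G)G+\frac12C\cdot G$, Lemma 2 gives
$$0>(K+\Delta_i)G+G^2\ge2p-2+\#\nu^{-1}(G\cap B_i)+\sum_{x\in G\cap W_i}2\delta_x+\tfrac12(G\cdot C)_{W_i}.\tag{5}$$
The number of places over $B_i$ is at least $1$. So $p=0$, that number is exactly $1$, all $\delta_x=0$, and $(G\cdot C)_{W_i}\le1$. Hence $G\cap W_i$ is smooth, rational, with one place missing: it is $\cong\mathbb A^1$. Either it is disjoint from $C$, and then $w(G\cap W_i)=1$; or it meets $C$ transversally in one point, smooth on $C$, and then $w(G\cap W_i)=0+\frac12$. As $e_{orb}(Y_{i+1},\Delta_{i+1})=w(W_{i+1})=w(W_i)-w(G\cap W_i)$, $e_{orb}$ does not increase.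

**Step (c): $R=C$ is impossible.** We would have $(K+B_i+C)C=(K+\Delta_i)C+\frac12C^2<0$. The curve $C$ has a place at infinity, and it lies over $I_i\subset B_i$. Let $P$ be a singular point of $C$; here we use $s\ge1$. If $P$ is ADE, it lies on no $G$-curve contracted so far, since such a $G$ would have local intersection number with $C$ at least $2$ there, against (G). So $P\in W_i$, and it contributes $2\delta_P\ge2$ in Lemma 2. If $P$ is bad, the places of $C$ at $P$ are centered on $E_P\subset B'$ in $X$, hence lie over $B_i$, and they contribute at least $1$ in addition to the place at infinity. In both cases $(K+B_i+C)C\ge-2+1+1=0$, a contradiction. $\square$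

The program ends with one of three outcomes, treated in turn: $K_Y+\Delta_Y$ is nef, or $Y$ is a Mori fiber space over a curve, or $Y$ is a Mori fiber space over a point.

## 8. $K_Y+\Delta_Y$ nef: the inequality $\sum(1-1/|G_P|)\le r+1$

By abundance a positive multiple of $K_Y+\Delta_Y$ is effective. By (BMY), (e) and (1),
$$0\le(K_Y+\Delta_Y)^2\le3e_{orb}(Y,\Delta_Y)\le3e_{orb}(X,\Delta)=\tfrac32\Bigl[r+1-\sum_P\Bigl(1-\frac1{|G_P|}\Bigr)\Bigr].$$
This is the first alternative of Proposition 3.

## 9. A fibration over a curve does not occur

Let $Y\to T$ be a Mori fiber space over a curve. The plan is to turn its fibers into lines $x=\mathrm{const}$ that meet $C$ at most once.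

**Step 1: numerical data of a fiber.** A general fiber $F$ is connected, lies in the smooth locus of $Y$, is smooth, and avoids the finitely many images of contracted curves. We have $F^2=0$ and $(K_Y+\Delta_Y)F<0$, hence $K_YF<0$; so $F\cong\mathbb P^1$ and $K_YF=-2$. The curve $F$ lifts isomorphically to $X$. As in Step (b), $F$ meets $B$ there, because its image in $X_\infty$ is a complete curve not contained in $\mathbb C^2$. So $B_Y\cdot F\ge1$. From $-2+B_YF+\frac12CF<0$, with integral intersection numbers, we get $B_YF=1$ and $CF\le1$.

**Step 2: $F$ is an affine line in $\mathbb C^2$.** On $X$, $F$ meets $B'$ in one point. This point lies on $B$, so $F$ misses $E$. Hence $F\cap\mathbb C^2\cong\mathbb A^1$ is closed in $\mathbb C^2$, and by (AMS) it is $\{p_t=0\}$ with $p_t$ a variable, for general $t\in T$.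

**Step 3: the lines are parallel.** Fix one of them, $x=p_t$, and coordinates $(x,y)$. For another general $t'$ the fibers are disjoint, so $p_{t'}(0,y)$ has no zeros and is a nonzero constant $c$. So $x$ divides $p_{t'}-c$, which is irreducible because $p_{t'}$ is a variable. Hence $p_{t'}=c+ux$ with $u\in\mathbb C^*$. Thus infinitely many lines $x=\mathrm{const}$ meet $C$ with intersection number $\le1$ in $\mathbb C^2$, so $N\le1$, and $s=0$ by Lemma 1. This contradicts $s\ge1$.

## 10. Picard number one: a variable of degree $2$ or $3$

Now $\rho(Y)=1$ and $-(K_Y+\Delta_Y)$ is ample. Every curve on $Y$ is ample, so any two curves meet.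

### 10.1. At most one $G$-curve, and no bad points

**Step 1: counting components.** Let $\gamma$ be the number of $G$-curves contracted. There are $\rho(X)-1=\#B'-1$ contractions, and $\gamma$ of them are not of components of $B_i$, while $C$ is never contracted. So $B_Y$ has $\#B'-(\#B'-1-\gamma)=1+\gamma$ components. Suppose there were three, $B_1,B_2,B_3$. By Lemma 3 no point lies on three of them, so $B_2$ and $B_3$ meet $B_1$ at different points, and Lemma 2 gives
$$(K_Y+\Delta_Y)B_1\ge(K_Y+B_Y)B_1\ge-2+2=0,$$
a contradiction. So $\gamma\le1$. For the same reason, if there are two components, they meet in exactly one point.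

**Step 2: no bad points.** Suppose $P$ is bad. We claim that $E_P$ is a connected component of $\psi^{-1}(B_Y)$. If $\gamma=0$, then $\psi^{-1}(B_Y)=B'$ by (S), and this is clear. If $\gamma=1$, let $G$ be contracted on $Y_l$. Then $\psi_l^{-1}(B_l)=B'$, and by (CF) the sets $\psi_l(E_P)$ and $\psi_l(B)=I_l$ are disjoint. $G$ meets $I_l$ and has only one place over $B_l$, so $G\cap B_l$ is one point, and it lies on $I_l$. Hence the transform of $G$ in $X$ misses $E_P$, and $E_P$ is a connected component of $B'\cup G=\psi^{-1}(B_Y)$.

By (CF), $\psi(E_P)$ is a connected component of $B_Y$, disjoint from $I=\psi(B)$. Both contain curves, contradicting that any two curves on $Y$ meet. So there are no bad points: $X=X_\infty$, $W_0=\mathbb C^2$, and $W_Y=\mathbb C^2$ if $\gamma=0$, $W_Y=\mathbb C^2\setminus G$ if $\gamma=1$.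

### 10.2. $\gamma=1$ is impossible

The plan is to use the equation of $G$ as a variable $x$ and to show that the lines $x=c$ meet $C$ less than twice.

**Step 1: the function $x$ on $Y$.** By (G), $G\cap\mathbb C^2\cong\mathbb A^1$ is closed in $\mathbb C^2$, so by (AMS) it is $\{x=0\}$ for a variable $x$. Let $B_Y=B_1+B_2$ and $B_1\cap B_2=\{P_0\}$; by Lemma 3, $Y$ is smooth and $B_Y$ is SNC at $P_0$. The function $x$ is a nonconstant unit on $W_Y$, so its divisor is supported on $B_1\cup B_2$ and is not $0$; its degree against an ample divisor is $0$. After relabeling, $\mathrm{div}_Y(x)=pB_1-qB_2$ with integers $p,q>0$ (in this subsection $p$ and $q$ denote these orders). By normality, $x$ is regular off $B_2$ and vanishes there exactly on $B_1\setminus P_0$; $1/x$ is regular off $B_1$ and vanishes there exactly on $B_2\setminus P_0$. At $P_0$, $x=\text{unit}\cdot u^pv^{-q}$ in suitable local coordinates.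

**Step 2: making $x$ a morphism.** Blow up $P_0$, and then repeatedly the node of the boundary over $P_0$ where $x$ has orders of opposite sign. If these orders are $p',-q'$, the new curve has order $p'-q'$. If $p'\ne q'$, the new node with opposite signs has a smaller sum of absolute values. If $p'=q'$, the new curve, called $H$, has order $0$ and the process stops. We get $h:\tilde Y\to Y$ and a morphism $x:\tilde Y\to\mathbb P^1$, because at every boundary point $x$ or $1/x$ is now regular. Let $\tilde B=h^{-1}(B_Y)$, reduced. Only nodes of an SNC boundary were blown up, so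
$$K_{\tilde Y}+\tilde B=h^*(K_Y+B_Y).$$
All components of $\tilde B$ except $H$ have nonzero order, so they lie in the fibers over $0$ and $\infty$. So do all singular points of $\tilde Y$, which come from points of $B_Y\setminus P_0$.

**Step 3: the general fiber.** For general $c$, the fiber $\tilde F_c$ is contained in $W_Y\cup H$ and does not contain $H$. So it is the closure of $\{x=c\}\cong\mathbb A^1$. It lies in the smooth locus and is smooth by generic smoothness, so $\tilde F_c\cong\mathbb P^1$ and $K_{\tilde Y}\cdot\tilde F_c=-2$. It meets $\tilde B$ in exactly one point, which lies on $H$. Hence $x|_H:H\to\mathbb P^1$ has one point over general $c$, so it has degree $1$, and $\tilde B\cdot\tilde F_c=H\cdot\tilde F_c=1$. With $F_c=h_*\tilde F_c$,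
$$(K_Y+B_Y)\cdot F_c=(K_{\tilde Y}+\tilde B)\cdot\tilde F_c=-2+1=-1 .$$
Ampleness of $-(K_Y+\Delta_Y)$ gives $-1+\frac12C\cdot F_c<0$. So $N\le C\cdot F_c<2$, and $s=0$ by Lemma 1, a contradiction.

### 10.3. $\gamma=0$: the lattice of the boundary

Now $Y=\mathbb C^2\sqcup B_Y$ with $B_Y$ irreducible; from here on we write $B$ for $B_Y$.

**Step 1: $(Y,B)$ is plt and $B\cong\mathbb P^1$.** Consider $(Y,B+\frac12C)$. Exceptional divisors with center in the set $Z$ of the definition of dlt have coefficient $<1$. Over SNC points the coefficient is also $<1$, because no two components of coefficient $1$ meet. So the pair is plt, hence $(Y,B)$ is plt, and (PLT) applies along $B\supset\mathrm{Sing}\,Y$. Let $m_1,\dots,m_t\ge2$ be the orders of the singular points. Since $(K_Y+B)B\le(K_Y+\Delta_Y)B<0$, Lemma 2 gives genus $0$; as $B$ is smooth, $B\cong\mathbb P^1$. Adjunction with the different reads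
$$(K_Y+B)B=-2+\sum_i\Bigl(1-\frac1{m_i}\Bigr)<0 ,$$
and each summand is $\ge\frac12$, so $t\le3$.

**Step 2: $B^2=1/\prod m_i$ and the $m_i$ are pairwise coprime.** On the minimal resolution $\hat Y$ the boundary, consisting of the transform $\hat B$ and the chains, has complement $\mathbb C^2$. As in Section 6 its components are a basis of $\mathrm{Pic}\,\hat Y$, a unimodular lattice of signature $(1,\rho-1)$, where $\rho=\rho(\hat Y)$. So the intersection matrix has determinant $(-1)^{\rho-1}$, and minus this matrix has determinant $(-1)^\rho(-1)^{\rho-1}=-1$. Let $m_i'\in\mathbb Z$ be the determinant of the $i$-th chain without the component adjacent to $\hat B$ (the empty determinant is $1$). Since $\hat B$ meets only the end component of each chain, once, expansion gives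
$$-\hat B^2\prod_im_i-\sum_im_i'\prod_{j\ne i}m_j=-1,\qquad\text{i.e.}\qquad\hat B^2\prod_im_i+\sum_im_i'\prod_{j\ne i}m_j=1 .$$
The pull-back of $B$ to $\hat Y$ has coefficient $m_i'/m_i$ on the component of the $i$-th chain adjacent to $\hat B$ (this is the corresponding diagonal entry of the inverse of minus the chain matrix). So $B^2=\hat B^2+\sum m_i'/m_i=1/\prod m_i$. A prime dividing two of the $m_i$ would divide every term on the left side above, which is $1$. So the $m_i$ are pairwise coprime.

**Step 3: divisor classes.** Since $\mathrm{Cl}(\mathbb C^2)=0$ and $B$ is ample, $\mathrm{Cl}(Y)=\mathbb Z[B]$. Write $K_Y+B\sim-\kappa B$ and $C\sim DB$, $D\ge1$. Intersecting with $B$,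
$$\kappa=\prod_im_i\cdot\Bigl(2-t+\sum_i\frac1{m_i}\Bigr).$$
Ampleness of $-(K_Y+B+\frac12C)$ means $D<2\kappa$.

**Step 4: $t=3$ is impossible.** Then $\sum\frac1{m_i}>1$, so $\{m_i\}$ is $\{2,2,l\}$, $\{2,3,3\}$, $\{2,3,4\}$ or $\{2,3,5\}$, and coprimality leaves $\{2,3,5\}$. So $\kappa=30\bigl(-1+\frac{31}{30}\bigr)=1$, $D=1$, and $C\cdot B=\frac1{30}$. But $C$ meets $B$ at some point $p$. Let $m_p\in\{1,2,3,5\}$ be the order of the local class group there. Then $m_pC$ is Cartier at $p$ and its local intersection number with $B$ is a positive integer, so $C\cdot B\ge\frac1{m_p}\ge\frac15$, a contradiction.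

### 10.4. $t\le2$: a pencil and the variable

Let $n\le m$ be the two orders, with $1$ in place of missing ones. Then $\gcd(n,m)=1$, $B^2=\frac1{nm}$, and in each of the cases $t=0,1,2$ the formula for $\kappa$ gives $\kappa=n+m$. So $K_Y\sim-(n+m+1)B$ and
$$D<2(n+m).\tag{6}$$
These are the numbers of $\mathbb P(1,n,m)$ in Section 4. There the sections of degree $n$ include $x_0^n$ and $y$, so one expects $h^0(nB)\ge2$.

**Step 1: $h^0(Y,nB)\ge2$.** $Y$ is rational with quotient singularities, so $\chi(\mathcal O_Y)=1$. The local class groups at the two special points are killed by $n$, respectively $m$. So (RR) reads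
$$\chi(jB)=\frac{j(j+n+m+1)}{2nm}+1+c_n(j)+c_m(j),\tag{7}$$
where $c_n$ depends only on $j$ mod $n$, $c_m$ only on $j$ mod $m$, and both vanish at $0$. For $j\ge-(n+m)$ the divisor $jB-K_Y\sim(j+n+m+1)B$ is ample, so $\chi(jB)=h^0(jB)$ by (KV). For $-(n+m)\le j\le-1$ this is $0$. We use these zeros to find the unknown corrections.

If $n=m$, then $n=m=1$, $Y$ is smooth, and (7) gives $h^0(B)=\frac{1\cdot4}2+1=3$. Let $n<m$.

* $j=-m$: since $c_m(-m)=0$, $\chi(-mB)=0$ gives $c_n(-m)=\frac{n+1}{2n}-1$.
* $j=n-m$: since $c_n(n-m)=c_n(-m)$ and $c_m(n-m)=c_m(n)$, $\chi((n-m)B)=0$ gives $c_m(n)=-\frac{(n-m)(2n+1)}{2nm}-1-c_n(-m)$.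

For $j=n$ we have $c_n(n)=0$, hence
$$h^0(nB)=\frac{n(2n+m+1)-(n-m)(2n+1)}{2nm}-\frac{n+1}{2n}+1=\frac{3n+1}{2n}-\frac{n+1}{2n}+1=2,$$
because the first numerator is $2n^2+nm+n-2n^2-n+2nm+m=3nm+m$.

**Step 2: a polynomial $h$ all of whose translates are irreducible.** Sections of $nB$ are polynomials on $\mathbb C^2$ with pole order at most $n$ along $B$. By Step 1 there is a nonconstant one. Every nonconstant polynomial has pole order $\ge1$, since otherwise it would be regular on the projective surface $Y$. Let $h$ be a nonconstant polynomial of minimal pole order $j$; then $1\le j\le n$. If $h-c=a_1a_2$ with nonconstant polynomials $a_1,a_2$, then pole orders add, so $j\ge2j$, a contradiction. So $h-c$ is irreducible for every $c$.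

**Step 3: $h$ is a variable.** Let $F$ be the closure of $\{h=c\}$. Then $\mathrm{div}(h-c)=F-jB$, so $F\sim jB$ and
$$(K_Y+B+F)\cdot F=\frac{(j-n-m)j}{nm}<0 .$$
$F$ meets $B$, so Lemma 2 forces genus $0$, exactly one place over $B$, and $\delta=0$ in $\mathbb C^2$. Thus $\{h=c\}\cong\mathbb A^1$, and $h$ is a variable by (AMS).

**Step 4: its degree on $C$.** For general $c$, using $j\le n$, (6) and $n\le m$,
$$N\le F\cdot C=\frac{jD}{nm}\le\frac Dm<\frac{2(n+m)}m\le4 .$$
So $N\le3$. Since $s\ge1$, Lemma 1 gives $N\ge2$. This is the second alternative of Proposition 3.

**End of the proof of Proposition 3.** Sections 8, 9 and 10 cover the three outcomes of the MMP: the first gives the inequality, the second is impossible, and the third gives a variable of degree $2$ or $3$ on $C$. With the deductions in Section 3, Theorems 1 and 2 are proved. $\blacksquare$
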